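
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Nilpotent families of endomorphisms of $\mathcal P(n)^+$\\ can have exponential class}


\begin{abstract}
Let $\mathcal P(n)^+$ be the semilattice of non-empty subsets of an $n$-element set $V$ under union. A finite family of endomorphisms is nilpotent if all sufficiently long products of its members are the constant map onto $V$; its class is the least length that suffices. It was conjectured that for each fixed $k$ the class of a nilpotent family of $k$ endomorphisms is bounded by a polynomial in $n$. This holds for $k=1$. We show that it fails for every $k\ge 2$: two endomorphisms that run a binary counter already have class greater than $2^{\sqrt{n/2}}$. A second construction, in which the word of endomorphisms is itself the record of a counter and the subset only checks it, shows that for every fixed $k\ge2$ the largest class is $2^{\,n-O(n\log\log n/\log n)}$, against the trivial upper bound $2^n-2$.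
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $V$ be a set with $n\ge1$ elements and let $\mathcal P(n)^+$ be the semilattice $(\mathcal P(V)^+,\cup)$ of all non-empty subsets of $V$ under union. An \emph{endomorphism} is a map $x:\mathcal P(n)^+\to\mathcal P(n)^+$ with $x(A\cup B)=x(A)\cup x(B)$ for all $A,B$. It is determined by the sets $x(v):=x(\{v\})$, since $x(A)=\bigcup_{v\in A}x(v)$, and every assignment $v\mapsto x(v)\ne\emptyset$ arises in this way. So an endomorphism is a directed graph on $V$ in which every point has an out-neighbor, or, equivalently, an $n\times n$ Boolean matrix without zero rows, and composition is the Boolean matrix product. Endomorphisms are monotone: $A\subseteq B$ implies $x(A)\subseteq x(B)$.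

A family $\{x_1,\dots,x_k\}$ of endomorphisms is \emph{nilpotent} if for some positive integer $N$ every product of $N$ members of the family (repetitions allowed) is the constant map $A\mapsto V$. The least such $N$ is the \emph{class} of the family.

It helps to think of a game for one player. The player chooses a non-empty set $A\subseteq V$ and then applies members of the family to it, one after another, in any order, trying to keep the set different from $V$. Nilpotency says that every play is lost after a bounded number of moves, and the class measures how long the player can hold out. The following conjecture is taken from \cite{source}.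

\begin{conjecture}
For every natural $k$ there exist an exponent $f(k)$ and a constant $c(k)$ such that, for every $n\ge1$, every nilpotent family of $k$ endomorphisms of $\mathcal P(n)^+$ has class at most $c(k)\,n^{f(k)}$.
\end{conjecture}

For $k=1$ a polynomial bound is easy to prove, and the reason makes the conjecture tempting. Let $\{x\}$ be nilpotent and $n\ge 2$. First, $x(V)=V$: if $x^N$ is the constant map onto $V$, then $V=x(x^{N-1}(V))\subseteq x(V)$. Walking along out-neighbors we must repeat a point within $n$ steps, so there are $v\in V$ and $1\le s\le n$ with $v\in x^s(v)$. By monotonicity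
\[
\{v\}\subseteq x^s(v)\subseteq x^{2s}(v)\subseteq\cdots .
\]
As soon as two consecutive sets in this chain agree they are fixed by $x^s$, hence equal to $V$ by nilpotency. So the chain grows strictly until it reaches $V$, and $x^{s(n-1)}(v)=V$. Finally, every point $u$ has $v$ among its iterated out-neighbors, because some power of $x$ maps $\{u\}$ to $V$; so $v\in x^t(u)$ for some $0\le t\le n-1$. Hence the class is at most $(n-1)+n(n-1)=n^2-1$. The exact maximum is given by Wielandt's theorem on primitive Boolean matrices, quoted below.

The engine of this argument is that a single endomorphism leaves no choice: every return from $v$ to $v$ can be made by the same word $x^s$, and repeating one word makes the set grow. With two endomorphisms the player may use a different word each time, and the engine stalls. What remains is the trivial bound $2^n-2$: no set can occur twice in a play before the play is lost (Lemma~\ref{lem:basic}). We shall see that this bound is close to the truth.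

\subsection{Results}

\begin{theorem}\label{thm:main1}
For every $m\ge2$ there is a nilpotent family of two endomorphisms of $\mathcal P(2m^2)^+$ of class at least $2^{m+1}-m-1$. Hence, with $n=2m^2$, the class exceeds $2^{\sqrt{n/2}}$. Consequently the conjecture is false for every $k\ge2$.
\end{theorem}

Let $N_k(n)$ be the largest class of a nilpotent family of $k$ distinct endomorphisms of $\mathcal P(n)^+$, whenever such a family exists.

\begin{theorem}\label{thm:main2}
There is an absolute constant $C$ such that for every $k\ge2$ and all $n\ge n_0(k)$
\[
2^{\,n-C n\frac{\log\log n}{\log n}}\ \le\ N_k(n)\ \le\ 2^n-2 .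
\]
In particular $\lim_{n\to\infty}\frac1n\log_2N_k(n)=1$ for every $k\ge 2$. For $k=1$ one has $N_1(n)=(n-1)^2+1$.
\end{theorem}

The statement for $k=1$ is the theorem of Wielandt \cite{wielandt} (a proof is in Holladay and Varga \cite{holladayvarga}) that the maximal exponent of a primitive $n\times n$ Boolean matrix is $(n-1)^2+1$. Here a matrix is primitive if some power of it has all entries $1$, and its exponent is the least $N\ge1$ such that its $N$-th power has this property; in our language these are the nilpotent one-element families and their classes. So the conjectured bound holds exactly for $k=1$.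

Theorem~\ref{thm:main2} contains Theorem~\ref{thm:main1} qualitatively, but Theorem~\ref{thm:main1} has a much shorter proof, given in Section~\ref{sec:counter}: the set stores a binary counter, and the only way to go on without losing is to increment it. Sections~\ref{sec:automata}--\ref{sec:proof2} prove Theorem~\ref{thm:main2}. There we first translate the problem into one about words: given a nondeterministic automaton with about $n$ states, how long can a word be that has no accepted word as a factor? We then let the word itself list the values of a counter, and let the automaton detect errors.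

\section{Preliminaries}\label{sec:prelim}

For a word $w=z_1z_2\cdots z_\ell$ in members of a family and $A\in\mathcal P(n)^+$ we write $A\cdot w$ for the set obtained by applying $z_1$ to $A$ first, then $z_2$, and so on. Nilpotency and class concern all products of a given length, so it does not matter in which order products of maps are written. We say that $w$ is \emph{avoiding from} $A$ if $A\cdot w\neq V$.

\begin{lemma}\label{lem:avoid}
Let $n\ge2$ and let $X$ be a non-empty finite family of endomorphisms with $x(V)=V$ for all $x\in X$. Then $X$ is nilpotent if and only if the words that are avoiding from some singleton have bounded length, and in that case the class is one more than the maximal length of such a word.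
\end{lemma}

\begin{proof}
By monotonicity a word $w$ acts as the constant map $A\mapsto V$ if and only if it is avoiding from no singleton. Since $V$ is fixed by $X$, a prefix of an avoiding word is avoiding. So every word of length $N$ acts as the constant map if and only if all words avoiding from singletons are shorter than $N$. The empty word is avoiding from every singleton because $n\ge2$, so the maximal length is at least $0$ and the class at least $1$.
\end{proof}

By monotonicity again, a word avoiding from a set $A$ is avoiding from every singleton $\{v\}$ with $v\in A$. So to bound a class from below we may start a play from any set.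

\begin{lemma}\label{lem:basic}
Let $X$ be a nilpotent family of class $N$.
\begin{enumerate}
\item[(a)] $x(V)=V$ for every $x\in X$.
\item[(b)] If $N\ge2$, there are $z_1,\dots,z_{N-1}\in X$ and a singleton $A_0$ such that the sets $A_t=A_0\cdot z_1\cdots z_t$ $(0\le t\le N-1)$ are different from $V$ and pairwise distinct. Moreover, $N\le2^n-2$ whenever $n\ge2$.
\item[(c)] If $X=\{x,y\}$ with $x\ne y$ and $2\le k\le N-1$, then there is a nilpotent family of $k$ distinct endomorphisms of $\mathcal P(n)^+$ of the same class $N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $V=x^N(V)=x(x^{N-1}(V))\subseteq x(V)$.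

(b) For $n=1$ the only endomorphism is the constant map, so $N\ge2$ forces $n\ge2$. By (a) and Lemma~\ref{lem:avoid} some word $z_1\cdots z_{N-1}$ is avoiding from a singleton $A_0$, and then so are its prefixes; thus all $A_t\ne V$. If $A_s=A_t$ with $s<t$, then the word $u=z_{s+1}\cdots z_t$ fixes $A_s\neq V$, so no power of $u$ is the constant map onto $V$, against nilpotency. There are $2^n-2$ non-empty proper subsets of $V$, so $N\le 2^n-2$; for $N=1$ this is trivial when $n\ge2$.

(c) With $z_t$ and $A_t$ as in (b), let $f_t$ be the endomorphism $A\mapsto A\cdot z_1\cdots z_t$. The maps $f_1,\dots,f_{N-1}$ are distinct because the sets $f_t(A_0)=A_t$ are. So $\{x,y,f_1,\dots,f_{N-1}\}$ has at least $N-1\ge k$ elements; choose $k$ of them, including $x$ and $y$. A product of $N$ chosen maps is a product of at least $N$ factors $x,y$, hence constant onto $V$ by (a). The class is not below $N$ because $x$ and $y$ are among the chosen maps.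
\end{proof}

By part (c), lower bounds for two distinct endomorphisms carry over to every fixed $k\ge2$.

\section{A binary counter}\label{sec:counter}

\subsection{A counter with many letters}

We first build a counter with $m\ge1$ endomorphisms on $2m$ points. The number of endomorphisms grows with $n$, so this does not yet touch the conjecture, but it contains the main idea of Theorem~\ref{thm:main1}.

Let $W=\{(i,\varepsilon):0\le i<m,\ \varepsilon\in\{0,1\}\}$. A number $0\le c<2^m$ with binary digits $c=\sum_ic_i2^i$ is represented by the set
\[
S(c)=\{(i,c_i):0\le i<m\}\subseteq W .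
\]
To pass from $c$ to $c+1$ one finds the number $j$ of trailing ones of $c$, replaces the digits $0,\dots,j-1$ by $0$ and digit $j$ by $1$, and keeps the higher digits. So for $0\le j<m$ we put
\[
R_j=\{(0,0),(1,0),\dots,(j-1,0),(j,1)\},
\]
the pattern that is written, and want an endomorphism $y_j$ that writes $R_j$ and keeps the digits above $j$. It must be harmful to use $y_j$ at the wrong time: if some digit \emph{already} has the value that $y_j$ is about to write, the player should lose. Accordingly, for $v=(i,\varepsilon)\in W$,
\[
y_j(v)=
\begin{cases}
W & \text{if } v\in R_j,\\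
R_j & \text{if } v\notin R_j \text{ and } i\le j,\\
R_j\cup\{v\} & \text{if } v\notin R_j\text{ and } i>j.
\end{cases}
\]
The penalty in the first line is essential. Without it $y_0$ would fix $R_0$, and the player could apply $y_0$ forever.

Taking unions, we obtain for every non-empty $A\subseteq W$
\begin{equation}\label{eq:yj}
y_j(A)=
\begin{cases}
W&\text{if }A\cap R_j\neq\emptyset,\\
R_j\cup\{(i,\varepsilon)\in A:i>j\}&\text{if }A\cap R_j=\emptyset.
\end{cases}
\end{equation}
The second set is never $W$: it misses $(0,0)$ if $j=0$, and $(0,1)$ if $j\ge1$. So $y_j(A)=W$ if and only if $A\cap R_j\ne\emptyset$. In particular $y_j(W)=W$.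

\begin{example}
Let $m=2$ and write $p,p',q,q'$ for $(0,0),(0,1),(1,0),(1,1)$. Then $R_0=\{p'\}$, $R_1=\{p,q'\}$, and
\[
\begin{array}{llll}
y_0(p)=\{p'\},& y_0(p')=W,& y_0(q)=\{p',q\},& y_0(q')=\{p',q'\},\\[2pt]
y_1(p)=W,& y_1(p')=\{p,q'\},& y_1(q)=\{p,q'\},& y_1(q')=W .
\end{array}
\]
The counter runs
\[
\{p,q\}\ \xrightarrow{\,y_0\,}\ \{p',q\}\ \xrightarrow{\,y_1\,}\ \{p,q'\}\ \xrightarrow{\,y_0\,}\ \{p',q'\},
\]
that is, through $S(0),S(1),S(2),S(3)$. At each step the other letter would have led to $W$, and both letters send $\{p',q'\}$ to $W$.
\end{example}

\begin{proposition}\label{prop:manyletters}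
\begin{enumerate}
\item[(a)] Let $A\subseteq W$ be non-empty. If $A\cdot y_{j_1}y_{j_2}\cdots y_{j_\ell}\ne W$, then each $j\in\{0,\dots,m-1\}$ occurs at most $2^{m-1-j}$ times among $j_1,\dots,j_\ell$. In particular $\ell\le2^m-1$.
\item[(b)] If $0\le c<2^m-1$ and $c$ has exactly $j$ trailing ones, then $y_j(S(c))=S(c+1)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Since $W$ is fixed by all $y_j$, no set along the play is $W$. We claim that between two occurrences of the same letter $y_J$ there is a letter $y_j$ with $j>J$. It suffices to consider two consecutive occurrences of $y_J$. Suppose that all letters between them, if any, have indices $j<J$. Right after the first occurrence the set contains $R_J\ni(J,1)$. By \eqref{eq:yj} a letter $y_j$ with $j<J$ that does not produce $W$ keeps $(J,1)$, since $J>j$. So just before the second occurrence the set meets $R_J$ in $(J,1)$, and $y_J$ produces $W$, a contradiction.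

Now use induction on decreasing $j$. By induction the letters with index above $j$ occur at most $\sum_{i=j+1}^{m-1}2^{m-1-i}=2^{m-1-j}-1$ times. They cut the word into at most $2^{m-1-j}$ intervals, and by the claim each interval contains $y_j$ at most once. Summing over $j$ gives $\ell\le2^m-1$.

(b) We have $c_0=\dots=c_{j-1}=1$ and $c_j=0$, with $j\le m-1$. So $S(c)\cap R_j=\emptyset$, and \eqref{eq:yj} gives $y_j(S(c))=R_j\cup\{(i,c_i):i>j\}=S(c+1)$.
\end{proof}

So, by Lemma~\ref{lem:avoid}, $\{y_0,\dots,y_{m-1}\}$ is nilpotent of class exactly $2^m$: no avoiding word is longer than $2^m-1$, and $S(0),S(1),\dots,S(2^m-1)$ is a play with $2^m-1$ moves that ends in a set different from $W$.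

\subsection{Two letters: proof of Theorem~\ref{thm:main1}}

To get by with two letters we spell $y_j$ as $a^jb$. For this we give every point a \emph{level} in $\{0,\dots,m-1\}$: the letter $a$ raises the level, and the letter $b$ acts as $y_j$, where $j$ is the current level, and resets the level to $0$. Let $m\ge2$, $V=W\times\{0,\dots,m-1\}$, so $|V|=2m^2$, and
\[
x_a(v,j)=\begin{cases}\{(v,j+1)\}& j<m-1\\ V& j=m-1,\end{cases}\qquad
x_b(v,j)=\begin{cases}V& v\in R_j\\ y_j(v)\times\{0\}& v\notin R_j.\end{cases}
\]
Each of the two maps sends some point to $V$, so $x_a(V)=x_b(V)=V$. They are distinct, since $x_a(v,0)=\{(v,1)\}$ while $x_b(v,0)$ is $V$ or lies in level $0$. For non-empty $A\subseteq W$ we get from \eqref{eq:yj}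
\begin{equation}\label{eq:xaxb}
x_a(A\times\{j\})=\begin{cases}A\times\{j+1\}&j<m-1\\V&j=m-1,\end{cases}\qquad
x_b(A\times\{j\})=\begin{cases}V&y_j(A)=W\\ y_j(A)\times\{0\}&y_j(A)\ne W.\end{cases}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main1}]
\emph{Nilpotency.} Let $w$ be avoiding from a singleton $\{(v,h)\}$. By \eqref{eq:xaxb} all sets along the play have the form $A\times\{j\}$. Let $j_1,\dots,j_\ell$ be the levels at which the successive letters $b$ are applied. The letter $a$ does not change $A$, so $\{v\}\cdot y_{j_1}\cdots y_{j_\ell}\neq W$, and $\ell\le2^m-1$ by Proposition~\ref{prop:manyletters}(a). There are never $m$ consecutive letters $a$. So the length of $w$ is at most $\ell+(\ell+1)(m-1)$, which is bounded, and Lemma~\ref{lem:avoid} shows that $\{x_a,x_b\}$ is nilpotent.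

\emph{Lower bound.} If $0\le c<2^m-1$ and $c$ has exactly $j$ trailing ones, then $a^jb$ maps $S(c)\times\{0\}$ to $S(c+1)\times\{0\}$ by \eqref{eq:xaxb} and Proposition~\ref{prop:manyletters}(b). Concatenating these words for $c=0,\dots,2^m-2$ we obtain a word that maps $S(0)\times\{0\}$ to $S(2^m-1)\times\{0\}\ne V$. It has $2^m-1$ letters $b$. For $1\le t\le m-1$ exactly $2^{m-t}-1$ of the numbers $0\le c\le2^m-2$ have at least $t$ trailing ones, and none has $m$. So the number of letters $a$ is
\begin{equation}\label{eq:counta}
\sum_{t=1}^{m-1}(2^{m-t}-1)=(2^m-2)-(m-1)=2^m-m-1 .
\end{equation}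
The length of the word is $2^{m+1}-m-2$, so the class is at least $2^{m+1}-m-1$. As $2^m>m+1$ for $m\ge2$, this exceeds $2^m=2^{\sqrt{n/2}}$.

\emph{The conjecture.} Fix $k\ge2$ and constants $c,f$. For all large $m$ we have $2^m>c\,(2m^2)^f$ and $2^m\ge k+1$. The class $N$ of $\{x_a,x_b\}$ then satisfies $N>2^m\ge k+1$, so Lemma~\ref{lem:basic}(c) gives a nilpotent family of $k$ distinct endomorphisms of $\mathcal P(2m^2)^+$ with class $N>c\,(2m^2)^f$. Hence no $c(k)$ and $f(k)$ exist.
\end{proof}

\begin{remark}
The class of $\{x_a,x_b\}$ is exactly $2^{m+1}-2$. In the nilpotency argument, at most $j_i$ letters $a$ immediately precede the $i$-th letter $b$, and at most $m-1$ follow the last one. By Proposition~\ref{prop:manyletters}(a) the number of letters $a$ is at most $\sum_jj2^{m-1-j}+(m-1)$. The sum equals \eqref{eq:counta}, because exactly $2^{m-1-j}$ of the numbers $0\le c\le 2^m-2$ have exactly $j$ trailing ones. So an avoiding word has length at most $(2^m-1)+(2^m-m-1)+(m-1)=2^{m+1}-3$. This is attained: append $a^{m-1}$ to the word of the lower bound.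
\end{remark}

\section{From automata to endomorphisms}\label{sec:automata}

In Section~\ref{sec:counter} a counter of $m$ bits used $2m^2$ points, mostly because each bit was copied at all $m$ levels. To come close to the bound $2^n-2$ we have to store almost one bit per point. The plan is to let the \emph{word} carry the data: the player has to write down, one after another, the values of a counter, and the current set is only used to catch the player at the first mistake. A subset of $V$ that evolves under endomorphisms is what one gets by following all runs of a nondeterministic automaton at once, and the next lemma makes this precise.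

Words are over the alphabet $\{0,1\}$. A \emph{factor} of a word is a contiguous subword. For a set $F$ of words, a word (finite or infinite) is \emph{$F$-free} if none of its factors belongs to $F$.

\begin{lemma}\label{lem:automaton}
Let $P$ be a finite set, let $\iota,\top$ be two further symbols, and let
\[
\delta:(P\cup\{\iota\})\times\{0,1\}\to\{\text{subsets of }P\cup\{\top\}\}
\]
satisfy, for each $\sigma\in\{0,1\}$,
\begin{enumerate}
\item[(i)] $\top\notin\delta(\iota,\sigma)\ne\emptyset$;
\item[(ii)] $\top\in\delta(p,\sigma)$ for some $p\in P$.
\end{enumerate}
Let $F$ be the set of words $\sigma_1\cdots\sigma_\ell$ for which there is a path $\iota=p_0,p_1,\dots,p_\ell=\top$ with $p_i\in\delta(p_{i-1},\sigma_i)$ for $1\le i\le\ell$. Put $V=P\cup\{\iota\}$ and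
\[
x_\sigma(v)=\begin{cases}V&\text{if }\top\in\delta(v,\sigma),\\ \delta(\iota,\sigma)\cup\delta(v,\sigma)&\text{otherwise.}\end{cases}
\]
If the maximal length $H$ of an $F$-free word is finite, then $\{x_0,x_1\}$ is nilpotent of class exactly $H+1$.
\end{lemma}

Here $\iota$ is the initial state, $\top$ the accepting state, and $F$ the set of accepted words. The term $\delta(\iota,\sigma)$ in $x_\sigma(v)$ starts a new run at every moment, so that accepted words are recognized wherever they occur as factors; an accepting run is turned into the full set $V$, that is, into the end of the game.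

\begin{proof}
The sets $x_\sigma(v)$ are non-empty by (i), and $x_\sigma(V)=V$ by (ii). Let $w=\sigma_1\cdots\sigma_\ell$, $A_0\ne\emptyset$ and $A_t=x_{\sigma_t}(A_{t-1})$.

\emph{A word that is not $F$-free acts as the constant map $V$.} Let $\sigma_{i+1}\cdots\sigma_l\in F$ be a factor of $w$, with path $\iota=p_i,p_{i+1},\dots,p_l=\top$, and suppose $A_\ell\ne V$. Then $A_t\neq V$ for $1\le t\le\ell$, because $V$ is fixed. Hence for $v\in A_t$ with $0\le t<\ell$ we have $x_{\sigma_{t+1}}(v)\neq V$, so $x_{\sigma_{t+1}}(v)=\delta(\iota,\sigma_{t+1})\cup\delta(v,\sigma_{t+1})$. Taking any $v\in A_i$ we get $p_{i+1}\in\delta(\iota,\sigma_{i+1})\subseteq A_{i+1}$; here $p_{i+1}\ne\top$ by (i), so $l\ge i+2$. If $p_t\in A_t$ and $t+1<l$, then $p_{t+1}\in\delta(p_t,\sigma_{t+1})\subseteq A_{t+1}$. By induction $p_{l-1}\in A_{l-1}$. But $\top\in\delta(p_{l-1},\sigma_l)$, so $A_l=V$, a contradiction. Thus every word of length $H+1$ acts as the constant map.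

\emph{An $F$-free word of positive length is avoiding from $\{\iota\}$.} Let $w$ be $F$-free and $A_0=\{\iota\}$. We show by induction on $t$ that every $v\in A_t$ is the end of a path from $\iota$ labeled by a (possibly empty) suffix of $\sigma_1\cdots\sigma_t$, and that $A_t\subseteq P$ if $t\ge1$. For $t=0$ this is clear. If it holds for $t<\ell$ and $v\in A_t$, then $\top\notin\delta(v,\sigma_{t+1})$, for otherwise a factor of $w$ would be in $F$. So $A_{t+1}$ is a union of sets $\delta(\iota,\sigma_{t+1})$ and $\delta(v,\sigma_{t+1})$ with $v\in A_t$. These do not contain $\top$, hence lie in $P$, and their elements are ends of paths labeled by $\sigma_{t+1}$ and by suffixes of $\sigma_1\cdots\sigma_{t+1}$, respectively. In particular $\iota\notin A_\ell$ if $\ell\ge1$, so $A_\ell\neq V$.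

By (i) no word of length $1$ is in $F$, so $H\ge1$. Applying the last paragraph to an $F$-free word of length $H$ we see that the class is at least $H+1$.
\end{proof}

\begin{example}
Let $F=\{00,11,101\}$. The longest $F$-free word is $010$, so $H=3$. An automaton for $F$ has $P=\{p,q,z\}$, where $p,q,z$ remember $0$, $1$, $10$: put $\delta(\iota,0)=\{p\}$, $\delta(\iota,1)=\{q\}$, $\delta(q,0)=\{z\}$, $\delta(p,0)=\delta(q,1)=\delta(z,1)=\{\top\}$ and $\delta(p,1)=\delta(z,0)=\emptyset$. The lemma gives four points and
\[
\begin{array}{llll}
x_0(\iota)=\{p\},&x_0(p)=V,&x_0(q)=\{p,z\},&x_0(z)=\{p\},\\[2pt]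
x_1(\iota)=\{q\},&x_1(p)=\{q\},&x_1(q)=V,&x_1(z)=V.
\end{array}
\]
The play $\{\iota\}\xrightarrow{0}\{p\}\xrightarrow{1}\{q\}\xrightarrow{0}\{p,z\}$ cannot be continued: $0$ leads to $V$ because of $p$, and $1$ because of $z$. The class is $4$.
\end{example}

We call a point $p$ of $P$ \emph{inert} if it has no incoming transitions and $\delta(p,0)=\delta(p,1)=\emptyset$. Adding inert points changes neither $F$ nor the validity of (i) and (ii), so we may use them to adjust $|V|$.

\section{A counter written in a word}\label{sec:word}

We now construct a set $F$ of words such that $F$-free words are bounded in length, but some are very long, and such that few states suffice to recognize $F$. The long $F$-free word that we aim at lists, in order, the values of a counter with $m$ digits in a base $B$. Each digit is written in a \emph{block} of $s$ letters, so one value takes $M=ms$ letters. Conversely, $F$ must force every $F$-free word to run such counters, so that it ends when a counter overflows. Three kinds of errors have to be detected.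
\begin{itemize}
\item \emph{Local errors}: the word is not a sequence of blocks, or carries are not passed correctly from a block to the next. For this we forbid words of length $2s$. It is affordable to remember the last $2s-1$ letters if $s$ is a small multiple of $\log n$, as this costs about $2^{2s}$ states.
\item \emph{Errors at distance $M$}: the corresponding digits of consecutive values do not match. A nondeterministic automaton can guess a position where an error will occur, and needs only $M$ states to count to the corresponding position of the next value. This is the main cost: $M=ms$ states, against $m\log_2B$ bits stored.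
\item \emph{Missing start}: no block is marked as the lowest digit, so that nothing is ever added. This takes $m(d+2)$ states, where $d$ is of order $\log\log n$.
\end{itemize}

For the second item there is a subtlety. To check that a letter is \emph{equal} to a prescribed value one would use two counting chains, one for each value, and thus $2M$ states, which would halve the exponent. With a single chain we can only require that certain letters are $1$. If the words that encode digits all have the same number of ones, this is enough: such a word that has ones at all positions where $D$ has ones must be $D$.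

\subsection{Blocks}

Let $r\ge5$, $m\ge1$ and $d=1+\lceil\log_2r\rceil$, so $d\ge3$. The word $1^d$ can start at fewer than $r$ positions of a word of length $r$, so at most $r2^{r-d}\le2^{r-1}$ words of length $r$ contain $1^d$ as a factor. At least $2^{r-1}$ words do not. Among these, choose a largest set $\{D_0,\dots,D_{B-1}\}$ of distinct words with the same number of ones; as the number of ones is one of $0,\dots,r$,
\begin{equation}\label{eq:B}
B\ \ge\ \frac{2^{r-1}}{r+1}\ >\ 2 .
\end{equation}
For $\kappa,\gamma\in\{0,1\}$ and $0\le e<B$ define the \emph{block}
\[
\beta(\kappa,\gamma,e)=0\;1^d\;0\;\kappa\;\gamma\;0\;D_e,\qquad\text{of length } s=r+d+5 .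
\]
Its letters are $\kappa$ at position $d+3$, $\gamma$ at position $d+4$, and the $i$-th letter of $D_e$ at position $d+5+i$. The parameters have the following meaning: $e$ is a digit, $\gamma$ is the number that is added to it in passing to the next value of the counter (the incoming carry), and $\kappa=1$ marks the lowest digit. Let $\mathcal B$ be the set of all blocks and put $M=ms$.

\begin{lemma}\label{lem:sync}
In a concatenation of blocks, finite or infinite, the word $1^d$ occurs exactly once in each block, starting at its second letter, and nowhere else. Consequently:
\begin{enumerate}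
\item[(a)] a factor that belongs to $\mathcal B$ is one of the blocks of the concatenation;
\item[(b)] the occurrences of $1^d00$ and of $1^d01$ are the ones starting at the second letters of the blocks with $\kappa=0$ and with $\kappa=1$, respectively.
\end{enumerate}
\end{lemma}

\begin{proof}
The letters at positions $1$, $d+2$ and $d+5$ of each block are $0$. So an occurrence of $1^d$ lies inside one block, either in positions $2,\dots,d+1$, which gives the one occurrence stated, or in positions $d+3,d+4$, impossible since $d\ge3$, or in the part $D_e$, impossible by the choice of $D_e$. A factor in $\mathcal B$ contains $1^d$ from its second letter on, so it starts where a block starts; this is (a). Each occurrence of $1^d$ in the concatenation is followed by $0\kappa$, where $\kappa$ belongs to the same block, which gives (b).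
\end{proof}

\subsection{Carries, and the forbidden words}

For $b=\beta(\kappa,\gamma,e)$ let $\mathrm{out}(b)=1$ if $\gamma=1$ and $e=B-1$, and $\mathrm{out}(b)=0$ otherwise; this is the outgoing carry. The digit that must stand in the same place of the next value is
\begin{equation}\label{eq:eplus}
e^+=e+\gamma-B\,\mathrm{out}(b)\in\{0,\dots,B-1\}.
\end{equation}
A pair $(b,b')$ of blocks, with $b'=\beta(\kappa',\gamma',e')$, is \emph{permitted} if
\begin{equation}\label{eq:permitted}
\kappa'=0\ \text{ and }\ \gamma'=\mathrm{out}(b),\qquad\text{or}\qquad \kappa'=1,\ \ \gamma'=1\ \text{ and }\ \mathrm{out}(b)=0.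
\end{equation}
So the carry is passed on to an unmarked block; at a marked block we add $1$, and the block before it must not produce a carry, that is, the counter must not overflow. A concatenation of blocks is permitted if all its pairs of consecutive blocks are.

For $b=\beta(\kappa,\gamma,e)$ let $J(b)\subseteq\{1,\dots,s\}$ consist of $d+3$ if $\kappa=1$, and of all $d+5+i$ such that the $i$-th letter of $D_{e^+}$ is $1$. These are the positions where the corresponding block of the next value is required to have a $1$. Let $F=F_1\cup F_2\cup F_3$, where
\begin{itemize}
\item $F_1$ is the set of words of length $2s$ that are not a factor of any permitted concatenation;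
\item $F_2=\{\,b\,u\,0:\ b\in\mathcal B,\ j\in J(b),\ u\in\{0,1\}^{M-s+j-1}\}$;
\item $F_3$ is the set of words that end in $1^d00$, contain exactly $m$ occurrences of $1^d00$, and contain no occurrence of $1^d01$.
\end{itemize}
In $F_2$, if $b$ occupies the positions $t+1,\dots,t+s$ of a word, then the final $0$ is at position $t+M+j$; in a concatenation of blocks it is the $j$-th letter of the block that starts $M$ letters after $b$. The set $F_3$ cannot be omitted: the infinite word $\beta(0,0,e)\beta(0,0,e)\cdots$ has no factor in $F_1\cup F_2$, since it is a permitted concatenation and $e^+=e$.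

\begin{proposition}\label{prop:free}
\begin{enumerate}
\item[(a)] There is an $F$-free word of length $B^mM$.
\item[(b)] There is no infinite $F$-free word.
\end{enumerate}
Hence the maximal length $H$ of an $F$-free word is finite and at least $B^mM$.
\end{proposition}

The last sentence follows from (a), (b) and K\"onig's lemma (an infinite rooted tree in which every vertex has finitely many children has an infinite branch), applied to the tree of $F$-free words, which are closed under prefixes. The proof of (a) and (b) takes up the rest of this section.

\subsection{A long $F$-free word}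

\begin{proof}[Proof of Proposition~\ref{prop:free}(a)]
We write down all values of the counter. For $0\le c<B^m$ let $c=\sum_{i<m}e_i(c)B^i$ be the base-$B$ expansion. Put $\gamma_0(c)=1$, and for $i\ge1$ let $\gamma_i(c)=1$ if $e_0(c)=\dots=e_{i-1}(c)=B-1$, and $\gamma_i(c)=0$ otherwise; these are the carries in the addition $c+1$. Put $\kappa_0=1$ and $\kappa_i=0$ for $i\ge1$. Let
\begin{gather*}
b_{c,i}=\beta(\kappa_i,\gamma_i(c),e_i(c)),\\
w=\underbrace{b_{0,0}b_{0,1}\cdots b_{0,m-1}}_{c=0}\ \underbrace{b_{1,0}b_{1,1}\cdots b_{1,m-1}}_{c=1}\ \cdots\ \underbrace{b_{B^m-1,0}\cdots b_{B^m-1,m-1}}_{c=B^m-1}.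
\end{gather*}
The length of $w$ is $B^mM$.

\emph{$w$ is $F_1$-free}, because it is a permitted concatenation. Indeed, $\mathrm{out}(b_{c,i})=1$ if and only if $e_0(c)=\dots=e_i(c)=B-1$. If $i<m-1$, this says $\mathrm{out}(b_{c,i})=\gamma_{i+1}(c)$, and the next block $b_{c,i+1}$ is unmarked. If $i=m-1$ and $c<B^m-1$, not all digits of $c$ are $B-1$, so $\mathrm{out}(b_{c,m-1})=0$; the next block $b_{c+1,0}$ has $\kappa=\gamma=1$. In both cases \eqref{eq:permitted} holds.

\emph{$w$ is $F_2$-free.} Suppose that $bu0$ with $b\in\mathcal B$, $j\in J(b)$ and $|u|=M-s+j-1$ is a factor of $w$. By Lemma~\ref{lem:sync}(a), $b$ is a block $b_{c,i}$ of $w$, and the final $0$ is the $j$-th letter of the block $m$ blocks later. So $c<B^m-1$, and this block is $b_{c+1,i}$. Since $\gamma_i(c)$ is the carry into digit $i$, we have $e_i(c+1)\equiv e_i(c)+\gamma_i(c)\pmod B$, that is, $e_i(c+1)=e_i(c)^+$ in the notation \eqref{eq:eplus} for the block $b_{c,i}$. So $b_{c+1,i}=\beta(\kappa_i,\gamma_i(c+1),e_i(c)^+)$ has a $1$ at every position of $J(b_{c,i})$, a contradiction.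

\emph{$w$ is $F_3$-free.} By Lemma~\ref{lem:sync}(b), a factor of $w$ with $m$ occurrences of $1^d00$ and none of $1^d01$ would give $m$ consecutive blocks with $\kappa=0$. But any $m$ consecutive blocks of $w$ include some $b_{c,0}$, and $\kappa_0=1$.
\end{proof}

\subsection{No infinite $F$-free word}

The idea is as follows. By $F_1$-freeness the word is a sequence of blocks; by $F_2$-freeness its marks eventually repeat with period $m$ and its digits evolve as they should; by $F_3$-freeness there are marks. Between two consecutive marks there is then a counter that is increased by $1$ every $m$ blocks and never overflows, which is absurd.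

\begin{proof}[Proof of Proposition~\ref{prop:free}(b)]
Suppose that $w=w_1w_2\cdots$ is an infinite $F$-free word.

\emph{Step 1: $w$ is a sequence of blocks.} For $t\ge0$ the window $w_{t+1}\cdots w_{t+2s}$ is not in $F_1$, so it is a factor of a permitted concatenation. Fix one such representation, and let $\varphi_t$ be the residue modulo $s$ of the positions of $w$ at which a block of the representation begins. By Lemma~\ref{lem:sync} every occurrence of $1^d$ in the window begins at a position $\equiv\varphi_t+1\pmod s$. The windows for $t$ and $t+1$ share the $2s-1$ letters $w_{t+2},\dots,w_{t+2s}$. One of the first $s$ of these positions is $\equiv\varphi_t\pmod s$; a block of the representation for $t$ begins there, and it ends at position $t+2s$ at the latest. So the common part contains a complete block, hence an occurrence of $1^d$. This occurrence begins at a position that is both $\equiv\varphi_t+1$ and $\equiv\varphi_{t+1}+1\pmod s$, whence $\varphi_t=\varphi_{t+1}$. Thus $\varphi_t=\varphi$ does not depend on $t$. Now let $x\ge1$ be a position with $x\equiv\varphi\pmod s$. The window with $t=x-1$ starts at the beginning of a block of its representation,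 so it is a permitted pair of blocks. Therefore, after deletion of fewer than $s$ initial letters,
\[
w=b_0b_1b_2\cdots,\qquad b_i=\beta(\kappa_i,\gamma_i,e_i),
\]
with all pairs $(b_i,b_{i+1})$ permitted.

\emph{Step 2: comparison at distance $m$.} Since $w$ is $F_2$-free, for every $j\in J(b_i)$ the $j$-th letter of $b_{i+m}$ is $1$. First, $D_{e_{i+m}}$ has ones wherever $D_{e_i^+}$ does, and both words have the same number of ones. So they are equal, $e_{i+m}=e_i^+$, and by \eqref{eq:eplus}
\begin{equation}\label{eq:digit}
e_{i+m}=e_i+\gamma_i-B\,\mathrm{out}(b_i)\qquad(i\ge0).
\end{equation}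
Second, $\kappa_i=1$ implies $\kappa_{i+m}=1$. So each of the $m$ sequences $(\kappa_{i+lm})_{l\ge0}$, $0\le i<m$, is non-decreasing, hence eventually constant. After deletion of finitely many initial blocks and renumbering we may assume that $\kappa_{i+m}=\kappa_i$ for all $i\ge0$.

\emph{Step 3: the counter overflows.} If $\kappa_i=\dots=\kappa_{i+m-1}=0$ for some $i$, then by Lemma~\ref{lem:sync}(b) the word $b_i\cdots b_{i+m-1}$, cut off right after the initial $01^d00$ of its last block, belongs to $F_3$, which is impossible. So there is an index $i\ge1$ with $\kappa_i=1$; we take $i\ge 1$ in order that $b_i$ has a predecessor. Let $p\ge1$ be least with $\kappa_{i+p}=1$. Then $p\le m$, because $\kappa_{i+m}=\kappa_i=1$. By periodicity, for every $l\ge0$ we have $\kappa_{i+lm}=\kappa_{i+lm+p}=1$ and $\kappa_{i+lm+t}=0$ for $0<t<p$. Fix $l$ and abbreviate $g_t=\gamma_{i+lm+t}$ and $o_t=\mathrm{out}(b_{i+lm+t})$. By \eqref{eq:permitted}, applied to the pairs of consecutive blocks from $(b_{i+lm-1},b_{i+lm})$ to $(b_{i+lm+p-1},b_{i+lm+p})$,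
\[
g_0=1,\qquad g_t=o_{t-1}\ \ (0<t<p),\qquad o_{p-1}=0 .
\]
The $p$ blocks starting with $b_{i+lm}$ therefore act as a counter with $p$ digits. Put $N_l=\sum_{t=0}^{p-1}e_{i+lm+t}B^t$, so that $0\le N_l\le B^p-1$. By \eqref{eq:digit}
\[
N_{l+1}-N_l=\sum_{t=0}^{p-1}g_tB^t-\sum_{t=0}^{p-1}o_tB^{t+1}
=g_0+\sum_{t=1}^{p-1}(g_t-o_{t-1})B^t-o_{p-1}B^p=1 .
\]
So $N_l\to\infty$ as $l\to\infty$, contradicting $N_l<B^p$.
\end{proof}

Note that Step 3 does not need the player to mark exactly one block in every $m$. A player who marks more blocks merely runs several shorter counters, and each of them overflows.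

\section{The automaton, and the proof of Theorem~\ref{thm:main2}}\label{sec:proof2}

\begin{proposition}\label{prop:automaton}
Let $r\ge5$ and $m\ge1$, and let $d,s,B,M,F$ be as in Section~\ref{sec:word}. There are $P$ and $\delta$ as in Lemma~\ref{lem:automaton}, satisfying (i) and (ii), whose set of accepted words is $F$, with
\begin{equation}\label{eq:size}
|P|+1=2^{2s}-1+m(s+d+2),
\end{equation}
and such that $x_0\neq x_1$.
\end{proposition}

\begin{proof}
Let $P$ consist of the non-empty words of length at most $2s-1$, of points $y_1,\dots,y_M$, and of points $(i,\rho)$ with $0\le i<m$ and $\rho\in\{0,1,\dots,d,*\}$. The state $\iota$ plays the role of the empty word. The transitions are exactly the following, where $\sigma\in\{0,1\}$.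
\begin{itemize}
\item \emph{Words.} For a word $u$ with $0\le|u|\le2s-2$: $u\sigma\in\delta(u,\sigma)$. For $|u|=2s-1$: $\top\in\delta(u,\sigma)$ if $u\sigma\in F_1$. If $u\sigma=b\in\mathcal B$, then also $y_{M-s+j}\in\delta(u,\sigma)$ for all $j\in J(b)$.
\item \emph{Distance.} $\delta(y_i,\sigma)=\{y_{i-1}\}$ for $i\ge2$; $\delta(y_1,0)=\{\top\}$ and $\delta(y_1,1)=\emptyset$.
\item \emph{Markers.} $\delta((i,\rho),1)=\{(i,\min(\rho+1,d))\}$ for $\rho\ne*$; $\delta((i,\rho),0)=\{(i,0)\}$ for $0\le\rho<d$; $\delta((i,d),0)=\{(i,*)\}$; $\delta((i,*),1)=\emptyset$; $\delta((i,*),0)=\{(i+1,0)\}$ if $i<m-1$ and $\{\top\}$ if $i=m-1$. Moreover $(0,\sigma)\in\delta(\iota,\sigma)$.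
\end{itemize}
Note that $1\le M-s+j\le M$ for $1\le j\le s$, so the indices in the first item make sense.

A path from $\iota$ goes either into the words or into the points $(i,\rho)$; from the words it can pass to the points $y_i$; there are no other changes between the three parts. So there are three kinds of accepting paths.

A path that stays in the words is, after reading $u$, in the state $u$, and reaches $\top$ precisely by reading a word of $F_1$.

A path that passes through the points $y_i$ first reads a block $b$, at the end of which it enters $y_{M-s+j}$ for some $j\in J(b)$. From $y_i$ the state $\top$ is reached by reading $i-1$ arbitrary letters followed by $0$. So the words accepted in this way are the words $bu0$ with $|u|=M-s+j-1$ and $j\in J(b)$, that is, the words of $F_2$.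

In the third part, $\iota$ acts like $(0,0)$, since $\delta((0,0),\sigma)=\{(0,\sigma)\}$. The path is determined by the word read. While it lasts, $i$ is the number of occurrences of $1^d00$ so far; $\rho=*$ means that the word read so far ends in $1^d0$; otherwise $\rho$ is the number of trailing ones, capped at $d$. The path dies at the first occurrence of $1^d01$ and reaches $\top$ when the $m$-th occurrence of $1^d00$ is completed. So the words accepted in this way are those of $F_3$.

Hence the set of accepted words is $F$. Condition (i) holds because $\delta(\iota,\sigma)=\{\sigma,(0,\sigma)\}$, where the first element is the one-letter word. This also shows $x_0(\iota)\ne x_1(\iota)$. Condition (ii) holds for $\sigma=0$ because of $y_1$, and for $\sigma=1$ because of the word $1^{2s-1}$: we have $1^{2s}\in F_1$, since by Lemma~\ref{lem:sync} occurrences of $1^d$ in a concatenation of blocks never start at two consecutive positions. Finally $|P|+1=1+(2^{2s}-2)+M+m(d+2)$, and $M=ms$.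
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main2}]
The upper bound is Lemma~\ref{lem:basic}(b), and the statement for $k=1$ is Wielandt's theorem. For the lower bound let first $k=2$.

By Lemma~\ref{lem:automaton} and Propositions~\ref{prop:free} and~\ref{prop:automaton}, for all $r\ge5$ and $m\ge1$ there is a nilpotent family of two distinct endomorphisms, on the number of points given in \eqref{eq:size}, of class $H+1\ge B^mM+1>B^m$. Adding inert points we can reach any larger number of points with the same class.

Given a large $n$, put
\[
r=\bigl\lfloor\tfrac15\log_2n\bigr\rfloor,\qquad q=s+d+2=r+2d+7,\qquad m=\Bigl\lfloor\frac{n-\sqrt n}{q}\Bigr\rfloor .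
\]
Since $d\le2+\log_2r$, we have $2s=2(r+d+5)\le2r+14+2\log_2r\le\frac12\log_2n$ for large $n$, that is, $2^{2s}\le\sqrt n$. So the number of points in \eqref{eq:size} is at most $\sqrt n+mq\le n$, and with inert points we get exactly $n$ points.

By the choice of $m$ we have $mq\ge n-\sqrt n-q$, by \eqref{eq:B} we have $\log_2B\ge r-1-\log_2(r+1)$, which is positive, and $q\le r+11+2\log_2r$. Put $\theta=\bigl(12+3\log_2(r+1)\bigr)/r$. Then
\[
\frac{\log_2B}{q}\ \ge\ \frac{r-1-\log_2(r+1)}{r+11+2\log_2r}
=1-\frac{12+\log_2(r+1)+2\log_2r}{r+11+2\log_2r}\ \ge\ 1-\theta,
\]
and, for $n$ so large that $\theta<1$,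
\[
\log_2N_2(n)\ \ge\ m\log_2B\ =\ mq\cdot\frac{\log_2B}{q}\ \ge\ (n-\sqrt n-q)(1-\theta)\ \ge\ n-\sqrt n-q-\theta n .
\]
Since $r$ is of order $\log n$, we have $\theta=O(\log\log n/\log n)$ and $q=O(\log n)$. So the right-hand side is $n-O(n\log\log n/\log n)$, which proves the lower bound for $k=2$ with an absolute constant $C$.

Let $k\ge3$. As soon as $N_2(n)\ge k+1$, Lemma~\ref{lem:basic}(c) gives $N_k(n)\ge N_2(n)$, so the same bound holds with the same $C$ for all $n\ge n_0(k)$. The two bounds together give $\frac1n\log_2N_k(n)\to1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}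
\emph{Nilpotent families of endomorphisms and nice graphs},
\url{https://kam.mff.cuni.cz/kamserie/clanky/1999/s436.pdf}.

\bibitem{wielandt}
H. Wielandt, \emph{Math. Z.} \textbf{52} (1950), 642--648.

\bibitem{holladayvarga}
Holladay and Varga, \emph{Proc. AMS} \textbf{9} (1958), 631--634.

\end{thebibliography}

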